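\title{A lattice variety that is not strongly covered by its covers}

\begin{abstract}
Does every lattice variety that properly contains a variety $\mathcal X$ contain a cover of $\mathcal X$? We show that the answer is no. Let $\mathcal W$ and $\mathcal V$ be the varieties generated by the subspace lattices of $\mathbb R^3$ and of $\mathbb C^3$. Then $\mathcal W\subsetneq\mathcal V$, and no subvariety of $\mathcal V$ covers $\mathcal W$. The proof translates the question into one about fields in which $-1$ is a sum of squares, where Pfister's theorem on levels produces an infinite descending chain of varieties with intersection $\mathcal W$. We also show that there are exactly $2^{\aleph_0}$ counterexamples, and we give two conditions under which a cover does exist.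
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{lattice identity} is an equation $p=q$ between terms built from variables with $\vee$ and $\wedge$. A \emph{variety} (in this paper always of lattices) is the class of all lattices that satisfy a given set of identities. A variety $\mathcal Y$ \emph{covers} a variety $\mathcal X$ if $\mathcal X\subsetneq\mathcal Y$ and there is no variety $\mathcal U$ with $\mathcal X\subsetneq\mathcal U\subsetneq\mathcal Y$. We write $\mathbf C(\mathcal X)$ for the family of all covers of $\mathcal X$. A family $\{\mathcal Y_i\mid i\in I\}$ \emph{strongly covers} $\mathcal X$ if every $\mathcal Y_i$ covers $\mathcal X$ and every variety that properly contains $\mathcal X$ contains some $\mathcal Y_i$. The following question comes from \cite{Covering}.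

\begin{quote}
\emph{Does $\mathbf C(\mathcal X)$ strongly cover $\mathcal X$ for every variety $\mathcal X$? Equivalently, does every variety that properly contains $\mathcal X$ contain a cover of $\mathcal X$?}
\end{quote}

The covers of $\mathcal X$ are the minimal ways of enlarging $\mathcal X$. If they strongly cover $\mathcal X$, then they describe $\mathcal X$ by exclusion: a variety containing $\mathcal X$ equals $\mathcal X$ exactly when it contains none of them. The simplest case is the variety $\mathcal T$ of one-element lattices. A lattice outside $\mathcal T$ has elements $x<y$, and $\{x,y\}$ is a sublattice. So the variety generated by the two-element chain lies in every variety other than $\mathcal T$; it is the only cover of $\mathcal T$, and it strongly covers $\mathcal T$. Two general arguments extend this example. For varieties $\mathcal X\subseteq\mathcal U$, we call $\mathcal X$ \emph{finitely based relative to} $\mathcal U$ if $\mathcal X$ is the class of members of $\mathcal U$ that satisfy some finite set of identities, and \emph{finitely based} if this holds with $\mathcal U$ the variety of all lattices.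

\begin{theorem}\label{thm:positive}
Let $\mathcal X\subsetneq\mathcal U$ be varieties.
\begin{enumerate}
\item[(a)] If $\mathcal X$ is finitely based relative to $\mathcal U$, then $\mathcal U$ contains a cover of $\mathcal X$.
\item[(b)] If $\mathcal U$ contains a finite lattice that is not in $\mathcal X$, then $\mathcal U$ contains a cover of $\mathcal X$.
\end{enumerate}
Hence every variety other than the variety of all lattices has at least one cover.
\end{theorem}

By (a), every finitely based variety, such as the distributive or the modular lattices, is strongly covered by its covers, and by the last sentence covers are never missing altogether. One might therefore guess that the answer to the question is yes. The theorem also says what a counterexample $\mathcal X\subsetneq\mathcal U$ must look like: finite lattices cannot separate $\mathcal U$ from $\mathcal X$, and no finite set of identities can cut $\mathcal X$ out of $\mathcal U$. We find such a pair among subspace lattices.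

Fields are commutative. For a field $K$, let $L(K)$ be the lattice of subspaces of the vector space $K^3$, with $U\vee U'=U+U'$ and $U\wedge U'=U\cap U'$. Let $\mathbf V(\mathcal K)$ be the smallest variety containing a class $\mathcal K$ of lattices, and let $\mathcal X\vee\mathcal Y=\mathbf V(\mathcal X\cup\mathcal Y)$. Put
\[
\mathcal W=\mathbf V(L(\mathbb R)),\qquad \mathcal V=\mathbf V(L(\mathbb C)).
\]
For $t\ge1$ the ring
\[
A_t=\mathbb Q[x_1,\dots,x_t]/(1+x_1^2+\dots+x_t^2)
\]
is a domain (Lemma~\ref{lem:At}). Let $G_t$ be its field of fractions, and for $n\ge0$ put
\[
\mathcal U_n=\mathcal W\vee\mathbf V(L(G_{2^n})).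
\]

\begin{theorem}\label{thm:main}
We have $\mathcal W\subsetneq\mathcal V$, and no variety $\mathcal U\subseteq\mathcal V$ covers $\mathcal W$. More precisely,
\[
\mathcal V\supseteq\mathcal U_0\supsetneq\mathcal U_1\supsetneq\mathcal U_2\supsetneq\cdots,\qquad \mathcal U_n\supsetneq\mathcal W\ \text{ for all } n,\qquad \bigcap_n\mathcal U_n=\mathcal W,
\]
and every variety $\mathcal U$ with $\mathcal W\subsetneq\mathcal U\subseteq\mathcal V$ contains some $\mathcal U_n$. Thus $\mathbf C(\mathcal W)$ does not strongly cover $\mathcal W$.
\end{theorem}

Together with Theorem~\ref{thm:positive}(a), applied to $\mathcal W\subsetneq\mathcal V$, this gives the following.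

\begin{corollary}\label{cor:basis}
The variety $\mathcal W$ is not finitely based, even relative to $\mathcal V$.
\end{corollary}

In the same way, Theorem~\ref{thm:positive}(b) shows that every finite lattice in $\mathcal V$ already lies in $\mathcal W$. The counterexample is not isolated.

\begin{theorem}\label{thm:many}
For every variety $\mathcal D$ with $L(\mathbb Q)\notin\mathcal D$ we have $\mathcal W\vee\mathcal D\subsetneq\mathcal V\vee\mathcal D$, and no subvariety of $\mathcal V\vee\mathcal D$ covers $\mathcal W\vee\mathcal D$. There are exactly $2^{\aleph_0}$ varieties $\mathcal X$ such that $\mathbf C(\mathcal X)$ does not strongly cover $\mathcal X$.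
\end{theorem}

The proof of Theorem~\ref{thm:main} rests on a dictionary between varieties and fields: $L(F)$ lies in $\mathbf V(L(K))$ exactly when $F$ embeds in an ultrapower of $K$ (Proposition~\ref{prop:dictionary}). Under this dictionary, $\mathcal W$ corresponds to the fields that satisfy the infinite list of conditions ``$-1$ is not a square'', ``$-1$ is not a sum of two squares'', and so on. A variety strictly above $\mathcal W$ and inside $\mathcal V$ must contain $L(E)$ for a field $E$ of characteristic $0$ that violates one of the conditions, say the $t$-th (Proposition~\ref{prop:SI}). The field $G_t$ violates it in the most economical way: it embeds in an ultrapower of every such $E$ (Proposition~\ref{prop:universal}). So the varieties $\mathcal W\vee\mathbf V(L(G_t))$ decrease with $t$ and reach below every variety of the interval other than $\mathcal W$. Pfister's theorem, which says that no finite part of the list implies the rest, keeps the chain from becoming constant.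

Section~\ref{sec:background} recalls the tools, and Section~\ref{sec:positive} proves Theorem~\ref{thm:positive}. Section~\ref{sec:fields} treats the fields $G_t$, with the first step of the chain worked by hand in Example~\ref{ex:first}. Sections \ref{sec:dictionary} and~\ref{sec:SI} pass from fields to lattices, and Sections \ref{sec:chain} and~\ref{sec:many} prove Theorems \ref{thm:main} and~\ref{thm:many}, without using Theorem~\ref{thm:positive}.

\section{Background}\label{sec:background}

\subsection*{Varieties}
A variety is closed under homomorphic images, sublattices and direct products. An intersection of varieties is a variety, so the varieties form a lattice under inclusion, with meet $\cap$ and join $\vee$. A variety is determined by the set of identities, in a fixed countable set of variables, that hold in it. There are countably many such identities, so there are at most $2^{\aleph_0}$ varieties.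

A \emph{congruence} of a lattice $L$ is an equivalence relation compatible with $\vee$ and $\wedge$; congruences are the kernels of homomorphisms. A lattice with more than one element is \emph{subdirectly irreducible} if it has a least congruence other than equality, and \emph{simple} if its only congruences are equality and the total relation. Simple lattices are subdirectly irreducible. By Birkhoff's theorem a variety is generated by its subdirectly irreducible members. We use this in the following form.
\begin{description}
\item[(B)] If $\mathcal U\not\subseteq\mathcal X$, then some subdirectly irreducible member of $\mathcal U$ is not in $\mathcal X$.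
\end{description}

\subsection*{Ultraproducts}
A family of subsets of a set $I$ has the \emph{finite intersection property} if any finitely many of them have a common element; such a family is contained in an ultrafilter on $I$. For an ultrafilter $\mathcal F$ on $I$ and structures $M_i$ ($i\in I$) of one type, the \emph{ultraproduct} $\prod_iM_i/\mathcal F$ is the quotient of $\prod_iM_i$ in which two elements are identified when they agree on a set in $\mathcal F$. It is an \emph{ultrapower} of $M$ if all $M_i$ equal $M$. By {\L}o\'s's theorem, a first-order formula holds in the ultraproduct at the classes of given elements if and only if the set of $i$ for which it holds in $M_i$ at the $i$-th coordinates belongs to $\mathcal F$. Two structures are \emph{elementarily equivalent} if they satisfy the same first-order sentences. Identities are sentences, so a variety is closed under ultraproducts and under elementary equivalence.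

The next four facts are due to J\'onsson \cite{Jonsson}.
\begin{description}
\item[(J1)] For a class $\mathcal K$ of lattices, every subdirectly irreducible member of $\mathbf V(\mathcal K)$ is a homomorphic image of a sublattice of an ultraproduct of members of $\mathcal K$.
\item[(J2)] Every subdirectly irreducible member of $\mathcal X\vee\mathcal Y$ lies in $\mathcal X$ or in $\mathcal Y$.
\item[(J3)] The lattice of varieties is distributive.
\item[(J4)] The variety generated by a finite lattice has only finitely many subvarieties.
\end{description}

\subsection*{Sums of squares}
For $s\ge1$ let $\sigma_s$ be the sentence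
\[
\forall z_1\cdots\forall z_s\ \bigl(1+z_1^2+\dots+z_s^2\ne0\bigr),
\]
which says that $-1$ is not a sum of $s$ squares. Since some $z_i$ may be $0$, the sentence $\sigma_s$ implies $\sigma_r$ for $r\le s$. If $\sigma_s$ holds in a field, it holds in every subfield and, by {\L}o\'s's theorem, in every ultrapower. A field is \emph{formally real} if it satisfies all $\sigma_s$; otherwise its \emph{level} is the least $s$ for which $\sigma_s$ fails. In a formally real field, $u_1^2+\dots+u_r^2=0$ forces all $u_j=0$, for if $u_1\ne0$ then $-1=\sum_{j>1}(u_j/u_1)^2$.

Every purely transcendental extension of $\mathbb Q$ is formally real. Indeed, a relation $-1=\sum_j(f_j/h)^2$ with polynomials $f_j$ and $h\ne0$ in $m$ of the indeterminates gives $h^2+\sum_jf_j^2=0$, so $h$ vanishes at every point of $\mathbb Q^m$, and a polynomial that vanishes at all points over an infinite field is zero.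

A field is \emph{real closed} if it is formally real and has no proper formally real algebraic extension. We use three theorems about fields.
\begin{description}
\item[(AS)] (Artin--Schreier, Tarski.) Every formally real field embeds in a real closed field, and every real closed field is elementarily equivalent to $\mathbb R$.
\item[(P)] (Pfister \cite{Pfister}; see also \cite[Ch.~XI, \S2]{Lam}.) For every $n\ge0$ there is a field of characteristic $0$ and level $2^n$, for instance $\mathbb R(x_1,\dots,x_{2^n})\bigl(\sqrt{-(x_1^2+\dots+x_{2^n}^2)}\,\bigr)$.
\item[(FT)] (Fundamental theorem of projective geometry.) If $L(F)\cong L(E)$, then $F\cong E$.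
\end{description}

\section{Two conditions that produce a cover}\label{sec:positive}

\begin{proof}[Proof of Theorem~\ref{thm:positive}]
(a) Let $\Sigma$ be a finite set of identities that defines $\mathcal X$ within $\mathcal U$, and let $\Omega$ be the set of varieties $\mathcal Y$ with $\mathcal X\subsetneq\mathcal Y\subseteq\mathcal U$. It contains $\mathcal U$, and a minimal member of $\Omega$ is a cover of $\mathcal X$. By Zorn's lemma it suffices to show that for a nonempty chain $\Gamma\subseteq\Omega$ the variety $\bigcap\Gamma$ is in $\Omega$. It lies between $\mathcal X$ and $\mathcal U$; the difficulty is to see that it is not $\mathcal X$, and for this we build one of its members as an ultraproduct.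

For each $\mathcal Y\in\Gamma$ choose $L_{\mathcal Y}\in\mathcal Y\setminus\mathcal X$. The sets $\Gamma_{\mathcal Z}=\{\mathcal Y\in\Gamma\mid\mathcal Y\subseteq\mathcal Z\}$, $\mathcal Z\in\Gamma$, have the finite intersection property, since the smallest of $\mathcal Z_1,\dots,\mathcal Z_r$ lies in every $\Gamma_{\mathcal Z_j}$. Let $\mathcal F$ be an ultrafilter on $\Gamma$ containing them, and let $L=\prod_{\mathcal Y}L_{\mathcal Y}/\mathcal F$. An identity of $\mathcal Z\in\Gamma$ holds in $L_{\mathcal Y}$ for all $\mathcal Y\in\Gamma_{\mathcal Z}$, hence in $L$. So $L\in\bigcap\Gamma$. Because $\Sigma$ is finite, its conjunction is a single sentence. This sentence fails in every $L_{\mathcal Y}$, since $L_{\mathcal Y}\in\mathcal U\setminus\mathcal X$, so it fails in $L$, and $L\notin\mathcal X$.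

(b) Let $M\in\mathcal U\setminus\mathcal X$ be finite. By (J4), among the subvarieties of $\mathbf V(M)$ that are not contained in $\mathcal X$, of which $\mathbf V(M)$ is one, there is a minimal one, $\mathcal G$. Then $\mathcal X\subsetneq\mathcal X\vee\mathcal G\subseteq\mathcal U$. Let $\mathcal X\subsetneq\mathcal Y\subseteq\mathcal X\vee\mathcal G$. By (J3),
\[
\mathcal Y=\mathcal Y\cap(\mathcal X\vee\mathcal G)=\mathcal X\vee(\mathcal Y\cap\mathcal G).
\]
As $\mathcal Y\ne\mathcal X$, this gives $\mathcal Y\cap\mathcal G\not\subseteq\mathcal X$, so $\mathcal Y\cap\mathcal G=\mathcal G$ by minimality, and $\mathcal Y=\mathcal X\vee\mathcal G$. Thus $\mathcal X\vee\mathcal G$ covers $\mathcal X$.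

The variety of all lattices is generated by its finite members \cite{Dean}. So any other variety $\mathcal X$ omits a finite lattice, and (b), with $\mathcal U$ the variety of all lattices, gives a cover of $\mathcal X$.
\end{proof}

The proof of (a) breaks down for infinite $\Sigma$ if there are lattices outside $\mathcal X$ that satisfy larger and larger finite parts of $\Sigma$, for then their ultraproduct can fall into $\mathcal X$. Fields of increasing level behave in just this way with respect to the sentences $\sigma_s$.

\section{Generic fields in which $-1$ is a sum of $t$ squares}\label{sec:fields}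

To exclude every cover of $\mathcal W$ inside $\mathcal V$, a descending chain with intersection $\mathcal W$ is not enough: the chain has to reach below \emph{every} variety between $\mathcal W$ and $\mathcal V$ other than $\mathcal W$. In terms of fields, we need for each $t$ a single field violating $\sigma_t$ that embeds in an ultrapower of every field of characteristic $0$ violating $\sigma_t$. The natural candidate imposes the relation $x_1^2+\dots+x_t^2=-1$ and nothing else; this is $G_t$. For vectors $a,b$ of length $t$ we write $a\cdot b=\sum_ia_ib_i$.

\begin{lemma}\label{lem:At}
Let $t\ge1$.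
\begin{enumerate}
\item[(a)] The ring $A_t$ is a domain, and every element of $G_t$ is uniquely $f+gx_t$ with $f,g\in\mathbb Q(x_1,\dots,x_{t-1})$. In particular $\operatorname{trdeg}_{\mathbb Q}G_t=t-1$.
\item[(b)] Let $K$ be a field of characteristic $0$ and let $b\in K^t$ satisfy $b\cdot b=-1$ and $\operatorname{trdeg}_{\mathbb Q}\mathbb Q(b_1,\dots,b_t)\ge t-1$. Then $x_i\mapsto b_i$ defines an embedding of $G_t$ in $K$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $R=\mathbb Q[x_1,\dots,x_{t-1}]$ and $c=1+x_1^2+\dots+x_{t-1}^2$. Then $A_t=R[x_t]/(x_t^2+c)$ is a free $R$-module with basis $1,x_t$. For $u=f+gx_t$ with $f,g\in R$ put $\bar u=f-gx_t$ and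
\[
N(u)=u\bar u=f^2+cg^2=f^2+g^2+(x_1g)^2+\dots+(x_{t-1}g)^2\in R .
\]
The fraction field of $R$ is formally real, so $N(u)\ne0$ for $u\ne0$.

(a) If $uv=0$ and $u\ne0$, then $N(u)v=0$, and $v=0$ because $A_t$ is free over the domain $R$. The form of the elements of $G_t$ follows from $u/v=u\bar v/N(v)$, and uniqueness follows by clearing denominators.

(b) Since $b\cdot b=-1$, the assignment defines a homomorphism $\psi\colon A_t\to K$, and it suffices to show that $\psi$ is injective. If $u\ne0$ and $\psi(u)=0$, then $h=N(u)$ is a nonzero polynomial with $h(b_1,\dots,b_{t-1})=0$. For $t=1$ this is impossible, as $h$ is a nonzero rational number. For $t\ge2$ it makes $b_1,\dots,b_{t-1}$ algebraically dependent over $\mathbb Q$; since $b_t$ is algebraic over $\mathbb Q(b_1,\dots,b_{t-1})$, the transcendence degree of $\mathbb Q(b_1,\dots,b_t)$ is at most $t-2$, a contradiction.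
\end{proof}

A given field need not contain a solution of $b\cdot b=-1$ of large transcendence degree; it may be algebraic over $\mathbb Q$. The next lemma shows that we are free to adjoin indeterminates.

\begin{lemma}\label{lem:rational}
If $E$ is an infinite field and $y_1,\dots,y_t$ are independent indeterminates, then $E(y_1,\dots,y_t)$ embeds in an ultrapower of $E$.
\end{lemma}

\begin{proof}
For a nonzero $h\in E[y_1,\dots,y_t]$ let $D(h)=\{e\in E^t\mid h(e)\ne0\}$. It is nonempty because $E$ is infinite, and $D(h)\cap D(h')=D(hh')$. So there is an ultrafilter $\mathcal F$ on $E^t$ containing all sets $D(h)$. Send $g/h$ to the class in $E^{E^t}/\mathcal F$ of the function $e\mapsto g(e)/h(e)$, with value $0$ where $h(e)=0$. If $g/h=g'/h'$, the two functions agree on $D(hh')$, so the map is well defined. The formulas for the sum and the product of $g/h$ and $g'/h'$ hold pointwise on $D(hh')$, and $1$ goes to $1$. So the map is a homomorphism of fields, hence an embedding.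
\end{proof}

\begin{example}[The first step of the chain]\label{ex:first}
We have $G_1=\mathbb Q(i)$ with $i^2=-1$, and $G_2=\mathbb Q(x_1)(x_2)$ with $x_2^2=-1-x_1^2$.

\emph{The field $G_2$ embeds in an ultrapower of $G_1$.} The solution $(i,0)$ of $b_1^2+b_2^2=-1$ is too special: $x_1\mapsto i$, $x_2\mapsto0$ is not injective on $A_2$. But the line of slope $s$ through $(i,0)$ meets the conic in a second point, and for an indeterminate $s$ this point is
\[
b_1=i\,\frac{s^2-1}{s^2+1},\qquad b_2=\frac{-2is}{s^2+1},\qquad\text{with}\quad b_1^2+b_2^2=-\frac{(s^2-1)^2+4s^2}{(s^2+1)^2}=-1 .
\]
From $b_1-i=-2i/(s^2+1)$ we recover $s=b_2/(b_1-i)$, so $b_1,b_2$ are not both algebraic over $\mathbb Q$. By Lemma~\ref{lem:At}(b), $G_2$ embeds in $G_1(s)$, and Lemma~\ref{lem:rational} applies.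

\emph{The field $G_1$ does not embed in an ultrapower of $G_2$.} It suffices to show that $G_2$ satisfies $\sigma_1$. Suppose that
\[
-1=(f+gx_2)^2=f^2-(1+x_1^2)g^2+2fg\,x_2\qquad\text{with } f,g\in\mathbb Q(x_1).
\]
Then $fg=0$. If $g=0$, then $f^2=-1$ in a formally real field. If $f=0$, then $1+x_1^2=g^{-2}$, although the irreducible polynomial $1+x_1^2$ occurs with an even exponent in the square of any rational function. Both cases are impossible, so $G_2$ has level $2$.

Once the dictionary is available, these two facts say that $\mathcal U_1\subseteq\mathcal U_0$ and $\mathcal U_1\ne\mathcal U_0$.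

\emph{An arbitrary field of level $2$ would not do.} In $\mathbb Q(\sqrt{-3})$ a primitive cube root of unity $\omega$ gives $-1=\omega^2+(\omega^2)^2$, and $(p+q\sqrt{-3})^2=-1$ with $p,q\in\mathbb Q$ would force $p^2=-1$ or $3q^2=1$. So this field has level $2$. It does not embed in an ultrapower of $G_1$, because $-3$ is not a square in $\mathbb Q(i)$: $(p+qi)^2=-3$ would force $p^2=-3$ or $q^2=3$.
\end{example}

The first computation of the example works for every $t$.

\begin{proposition}\label{prop:universal}
If $E$ has characteristic $0$ and $-1$ is a sum of $t$ squares in $E$, then $G_t$ embeds in an ultrapower of $E$.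
\end{proposition}

\begin{proof}
Let $a\in E^t$ with $a\cdot a=-1$, and let $y=(y_1,\dots,y_t)$ consist of independent indeterminates over $E$. We move $a$ along the line with direction $y$. Since
\[
(a+\lambda y)\cdot(a+\lambda y)=-1+\lambda\bigl(2(a\cdot y)+\lambda(y\cdot y)\bigr),
\]
and $y\cdot y$ is a nonzero polynomial, the point
\[
b=a+\lambda y\in E(y)^t,\qquad \lambda=-\frac{2(a\cdot y)}{y\cdot y},
\]
satisfies $b\cdot b=-1$. (For $a=(i,0)$ and $s=y_2/y_1$ this is the point of Example~\ref{ex:first}.) As $a\ne0$ and $2\ne0$ in $E$, we have $\lambda\ne0$, and therefore
\[
\frac{y_j}{y_1}=\frac{b_j-a_j}{b_1-a_1}\in E(b_1,\dots,b_t)\qquad(2\le j\le t).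
\]
These $t-1$ quotients are algebraically independent over $E$, so $E(b_1,\dots,b_t)$ has transcendence degree at least $t-1$ over $E$. The generators $b_1,\dots,b_t$ contain a transcendence basis, so some $t-1$ of them are algebraically independent over $E$, hence over $\mathbb Q$. By Lemma~\ref{lem:At}(b), $G_t$ embeds in $E(y)$, and $E(y)$ embeds in an ultrapower of the infinite field $E$ by Lemma~\ref{lem:rational}.
\end{proof}

The second computation of the example does not extend by hand. Instead, the universal property just proved transfers Pfister's theorem to the generic fields.

\begin{corollary}\label{cor:level}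
The field $G_{2^n}$ has level exactly $2^n$.
\end{corollary}

\begin{proof}
In $G_{2^n}$ we have $-1=\sum_ix_i^2$, so the level is at most $2^n$. By (P) there is a field $E$ of characteristic $0$ and level $2^n$. By Proposition~\ref{prop:universal}, $G_{2^n}$ embeds in an ultrapower of $E$, so it inherits $\sigma_s$ from $E$ for all $s<2^n$.
\end{proof}

\section{From fields to varieties}\label{sec:dictionary}

Subspaces of $K^3$ of dimension $1$ and $2$ are called \emph{points} and \emph{lines}, and a point $p$ is \emph{on} a line $\ell$ if $p\le\ell$. By the dimension formula, the join of two distinct points is a line, the meet of two distinct lines is a point, and a point not on a line has join $1=K^3$ and meet $0$ with it. The points are the atoms of $L(K)$, and every maximal chain of $L(K)$ has length $3$, that is, four elements. A \emph{quadrangle} is a set of four points no three of which are on a line. Dimension three is the first in which the lattice can see the field: the subspace lattice of $K^2$ consists of $0$, $1$ and $|K|+1$ atoms and depends only on $|K|$.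

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(a)] For an ultrafilter $\mathcal F$ on $I$ and fields $K_i$, we have $\prod_iL(K_i)/\mathcal F\cong L\bigl(\prod_iK_i/\mathcal F\bigr)$. If $K$ and $K'$ are elementarily equivalent, then so are $L(K)$ and $L(K')$.
\item[(b)] If $E\subseteq K$ are fields, then $U\mapsto KU$ is a lattice embedding of $L(E)$ in $L(K)$, where $KU$ is the $K$-span of $U$.
\item[(c)] The lattice $L(E)$ is simple for every field $E$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Every subspace of $K^3$ is the span $\langle u\rangle$ of a triple $u$ of vectors, that is, of an element of $K^9$. The inclusion $\langle u\rangle\subseteq\langle v\rangle$ says that each vector of $u$ is a linear combination of the vectors of $v$; this is a first-order formula $\iota(u,v)$ of ring theory that does not depend on $K$. Let $K=\prod_iK_i/\mathcal F$, represent $u\in K^9$ by a family $(u_i)$ with $u_i\in K_i^9$, and send $\langle u\rangle$ to the class of $(\langle u_i\rangle)_i$. By {\L}o\'s's theorem for $\iota$, the inclusion $\langle u\rangle\subseteq\langle v\rangle$ holds if and only if $\{i\mid\langle u_i\rangle\subseteq\langle v_i\rangle\}\in\mathcal F$, and this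 is the order of $\prod_iL(K_i)/\mathcal F$. So the map is a well-defined order embedding. It is onto because every subspace of $K_i^3$ is spanned by a triple, and an order isomorphism of lattices is a lattice isomorphism. For the second statement, rewrite a lattice sentence $\varphi$ in terms of $\le$ alone, and replace each variable by nine field variables and $\le$ by $\iota$. The resulting sentence holds in a field $K$ if and only if $\varphi$ holds in $L(K)$.

(b) The map preserves sums. It preserves dimension, because the rank of a matrix over $E$ is determined by its minors and does not change over $K$. The inclusion $K(U\cap U')\subseteq KU\cap KU'$ is an equality, since both sides have dimension $\dim U+\dim U'-\dim(U+U')$. If $KU=KU'$, then $U$, $U'$ and $U+U'$ have the same dimension, so $U=U'$.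

(c) Let $\theta$ be a congruence that identifies two distinct elements. It then identifies their meet $u$ and their join $v$, and $u<v$. A vector of $v$ outside $u$ spans a point $a\le v$ with $a\wedge u=0$, and $a=a\wedge v\mathrel\theta a\wedge u=0$. Let $b\ne a$ be another point, and let $c$ be a third point on $a\vee b$, spanned by the sum of generators of $a$ and $b$. Then $a\vee c\mathrel\theta0\vee c=c$, so $b=b\wedge(a\vee c)\mathrel\theta b\wedge c=0$. Thus all points are congruent to $0$. So is $1$, a join of three points, and then $x=x\wedge1\mathrel\theta x\wedge0=0$ for all $x$.
\end{proof}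

By (J1) and part (a), the subdirectly irreducible members of a variety generated by lattices $L(K)$ come from sublattices of a single $L(K)$, so we have to know these sublattices. For a sublattice $S$ of $L(K)$, let $P$ and $\Lambda$ be its sets of points and lines. Distinct points of $P$ have their join in $\Lambda$, and distinct lines of $\Lambda$ have their meet in $P$. A quadrangle in $S$ provides coordinates, and the field operations become joins and meets.

\begin{lemma}\label{lem:quadrangle}
If a sublattice $S$ of $L(K)$ contains a quadrangle, then $S\cong L(E)$ for some subfield $E$ of $K$.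
\end{lemma}

\begin{proof}
Let $v_1,\dots,v_4$ span the four points. The first three form a basis, and $v_4=\alpha v_1+\beta v_2+\gamma v_3$ with $\alpha,\beta,\gamma\ne0$, since no three of the points are on a line. In coordinates with respect to the basis $\alpha v_1,\beta v_2,\gamma v_3$ the quadrangle is
\[
X=[1{:}0{:}0],\qquad Y=[0{:}1{:}0],\qquad O=[0{:}0{:}1],\qquad [1{:}1{:}1],
\]
where $[x{:}y{:}z]$ is the point spanned by $(x,y,z)$. Then $0=X\wedge Y$ and $1=X\vee Y\vee O$ are in $S$. We write $(x,y)$ for the \emph{affine} point $[x{:}y{:}1]$ and describe the lines other than $X\vee Y$ by affine equations. The lines $y=0$, $x=0$, $y=x$ and $X\vee Y$ are joins of points of the quadrangle, so they lie in $\Lambda$. If $(a,b)\in P$, then its joins with $Y$ and with $X$, the lines $x=a$ and $y=b$, lie in $\Lambda$.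

Let $E=\{a\in K\mid(a,0)\in P\}$. The line $x=a$ meets $y=0$ in $(a,0)$ and $y=x$ in $(a,a)$, and the line $y=a$ meets $y=x$ in $(a,a)$ and $x=0$ in $(0,a)$. Hence
\[
(a,0)\in P\iff(a,a)\in P\iff(0,a)\in P .
\]
If $(a,b)\in P$, the lines $x=a$ and $y=b$ give $(a,0),(0,b)\in P$. Conversely, if these two points are in $P$, the same lines are in $\Lambda$ and meet in $(a,b)$. So $(a,b)\in P$ if and only if $a,b\in E$. In particular $0,1\in E$, and the line $x=1$ is in $\Lambda$. The line $y=mx$ is the join of $O$ with $(1,m)$ and with $[1{:}m{:}0]$, and it meets $x=1$ and $X\vee Y$ in these two points. So $[1{:}m{:}0]\in P$ if and only if $(1,m)\in P$, that is, $m\in E$.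

Let $a,b,m\in E$. Each of the following points is a meet of two distinct lines of $\Lambda$.
\begin{itemize}
\item The line $y=x+b$ joins $(0,b)$ and $[1{:}1{:}0]$ and meets $x=a$ in $(a,a+b)$, so $a+b\in E$.
\item The line $y=x-a$ joins $(a,0)$ and $[1{:}1{:}0]$ and meets $x=0$ in $(0,-a)$, so $-a\in E$.
\item The line $y=mx$ meets $x=a$ in $(a,ma)$, so $ma\in E$.
\item If $a\ne0$, the line $y=ax$ meets $y=1$ in $(a^{-1},1)$, so $a^{-1}\in E$.
\end{itemize}
Thus $E$ is a subfield, and $P$ consists of the points $(a,b)$ and $[1{:}m{:}0]$ with $a,b,m\in E$ and of $Y$. These are exactly the points $Kv$ with $0\ne v\in E^3$.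

Every line of $\Lambda$ contains two points of $P$. The three sides of the triangle $O,X,Y$ contain two vertices each, and any other line of $\Lambda$ meets the sides in points of $P$, which are not all equal because the sides have no common point. So $\Lambda$ is the set of joins of two distinct points of $P$, and $S$ is the image of $L(E)$ under the embedding of Lemma~\ref{lem:basic}(b).
\end{proof}

\begin{proposition}\label{prop:dictionary}
Let $\mathcal K$ be a nonempty class of fields and $F$ a field. Then $L(F)\in\mathbf V(\{L(K)\mid K\in\mathcal K\})$ if and only if $F$ embeds in an ultraproduct of members of $\mathcal K$.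
\end{proposition}

\begin{proof}
If $F$ embeds in $\prod_iK_i/\mathcal F$, then $L(F)$ embeds in $\prod_iL(K_i)/\mathcal F$ by Lemma~\ref{lem:basic}(a),(b), so it lies in the variety.

Conversely, let $L(F)$ lie in the variety. It is simple, so by (J1) and Lemma~\ref{lem:basic}(a) there are an ultraproduct $K$ of members of $\mathcal K$, a sublattice $S$ of $L(K)$ and a surjective homomorphism $\varphi\colon S\to L(F)$. To find a quadrangle in $S$ we first show that $\varphi$ is injective; the reason is that $S$ is too short for anything to collapse.

Write $u\prec v$ if $u<v$ and no element lies strictly between. If $u\prec v$ in $S$, then $\varphi(u)=\varphi(v)$ or $\varphi(u)\prec\varphi(v)$. Otherwise, by surjectivity, $\varphi(u)<\varphi(z)<\varphi(v)$ for some $z\in S$; then $z'=(z\vee u)\wedge v$ satisfies $u\le z'\le v$ and $\varphi(z')=\varphi(z)$, so $u<z'<v$, a contradiction. Suppose now that $\varphi$ identifies two distinct elements, and hence their meet $x$ and their join $y$. Take a maximal chain of $S$ through $x<y$. It has length at most $3$, and it runs from the least to the greatest element of $S$, which $\varphi$ maps to $0$ and $1$. By what we just proved, its image is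 a maximal chain of $L(F)$, and this image has length at most $2$ because $\varphi(x)=\varphi(y)$. This is impossible.

So $S\cong L(F)$, and every maximal chain of $S$ has four elements, which must have dimensions $0,1,2,3$. Hence the atoms of $S$ are points and its greatest element is $K^3$. The lattice $L(F)$ has four atoms any three of which have join $1$, namely those spanned by the standard basis vectors and by their sum. The corresponding atoms of $S$ form a quadrangle. By Lemma~\ref{lem:quadrangle}, $L(F)\cong S\cong L(E)$ for a subfield $E$ of $K$, and $F\cong E$ by (FT).
\end{proof}

\begin{corollary}\label{cor:dictionary}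
Let $E$, $F$, $K$ be fields.
\begin{enumerate}
\item[(i)] $L(F)\in\mathcal W$ if and only if $F$ is formally real.
\item[(ii)] If $-1$ is a sum of $s$ squares in $F$ but not in $K$, then $L(F)\notin\mathbf V(L(K))$.
\item[(iii)] If $E$ has characteristic $0$ and $-1$ is a sum of $t$ squares in $E$, then $L(G_t)\in\mathbf V(L(E))$.
\end{enumerate}
\end{corollary}

\begin{proof}
(ii) Every subfield of an ultrapower of $K$ satisfies $\sigma_s$, and $F$ does not; apply Proposition~\ref{prop:dictionary}.

(i) If $F$ is not formally real, (ii) with $K=\mathbb R$ gives $L(F)\notin\mathcal W$. If $F$ is formally real, then by (AS) it embeds in a field $R$ elementarily equivalent to $\mathbb R$. By Lemma~\ref{lem:basic}, $L(R)$ is elementarily equivalent to $L(\mathbb R)$, so $L(R)\in\mathcal W$, and $L(F)$ embeds in $L(R)$.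

(iii) Combine Propositions \ref{prop:universal} and~\ref{prop:dictionary}.
\end{proof}

\section{Subdirectly irreducible lattices in $\mathcal V\setminus\mathcal W$}\label{sec:SI}

The dictionary covers only lattices of the form $L(F)$. A sublattice of $L(K)$ without a quadrangle could in principle generate, together with $\mathcal W$, a cover that no field accounts for. This does not happen: such a sublattice is too degenerate to carry arithmetic, and it fits into a configuration that depends only on $|K|$.

\begin{lemma}\label{lem:degenerate}
Let $K$ be an infinite field. If a sublattice $S$ of $L(K)$ contains no quadrangle, then $S\in\mathcal W$.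
\end{lemma}

\begin{proof}
For a point $p$ on a line $\ell$, let $T_1(p,\ell)$ consist of $0$, $1$, all points on $\ell$ and all lines through $p$. For a point $c$ not on a line $\ell$, let $T_2(c,\ell)$ consist of $0$, $1$, $c$, $\ell$, all points on $\ell$ and all lines through $c$. To see that these are sublattices, only joins of two points and meets of two lines need attention, since a point and a line are comparable or have join $1$ and meet $0$. In $T_1$, two points have join $\ell$ and two lines have meet $p$. In $T_2$, two points have join $\ell$ or a line through $c$, and two lines have meet $c$ or a point on $\ell$.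

\emph{Step 1: $S$ is contained in some $T_1(p,\ell)$ or some $T_2(c,\ell)$.} Let $P$ and $\Lambda$ be as before.

\emph{Case $P=\emptyset$.} Two lines of $\Lambda$ would meet in a point of $P$, so $|\Lambda|\le1$. Take $\ell$ with $\Lambda\subseteq\{\ell\}$ and any $p$ on $\ell$; then $S\subseteq T_1(p,\ell)$.

\emph{Case $P=\{p\}$.} If all lines of $\Lambda$ pass through $p$, then $S\subseteq T_1(p,\ell)$ for any line $\ell$ through $p$. This covers $|\Lambda|\ge2$, since any two lines of $\Lambda$ meet in $p$. Otherwise $\Lambda=\{\ell\}$ with $p$ not on $\ell$, and $S\subseteq T_2(p,\ell)$.

\emph{Case $|P|\ge2$ and all points of $P$ are on a line $\ell$.} If $m\ne m'$ are lines in $\Lambda\setminus\{\ell\}$, then $m\wedge m'\in P$ is on $\ell$, so $m\wedge\ell=m\wedge m'=m'\wedge\ell$. Hence there is a point $p$ on $\ell$ through which all lines of $\Lambda\setminus\{\ell\}$ pass, and $S\subseteq T_1(p,\ell)$.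

\emph{Case $P$ contains points $a,b,c$ not on a line.} Any further point of $P$ is on a side of the triangle, since otherwise it forms a quadrangle with $a,b,c$. Suppose two further points $d,e$ are on different sides, say $d$ on $a\vee b$ and $e$ on $a\vee c$. Then $b,d$ are on $a\vee b$, and $c,e$ are on $a\vee c$. These lines meet only in $a$, which is none of the four points. Any three of the four points include $b,d$ or $c,e$, so they are not on a line, and $b,c,d,e$ is a quadrangle. Hence, after renaming, all points of $P$ except $c$ are on $\ell=a\vee b\in\Lambda$. Suppose a line $m\in\Lambda\setminus\{\ell\}$ misses $c$. Let $x=m\wedge\ell$ and choose $y\in\{a,b\}$ with $y\ne x$. The point $z=m\wedge(c\vee y)$ is in $P$ and is not $c$, so it is on $\ell$, and $z=\ell\wedge(c\vee y)=y$. Then $m$ contains $x$ and $y$, so $m=\ell$, a contradiction. Thus all lines of $\Lambda\setminus\{\ell\}$ pass through $c$, and $S\subseteq T_2(c,\ell)$.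

\emph{Step 2: the isomorphism types of $T_1$ and $T_2$ depend only on $|K|$.} A line spanned by $v,w$ has the $|K|+1$ points $Kw$ and $K(v+\lambda w)$, $\lambda\in K$. The lines through a point $q$ correspond bijectively, by $x\mapsto q\vee x$, to the points $x$ on any line missing $q$. In $T_1(p,\ell)$ the point $p$ is on every line, and each of the other $|K|$ points is on $\ell$ only; there are $|K|$ lines besides $\ell$. In $T_2(c,\ell)$ the lines are $\ell$ and the lines $c\vee x$, one for each of the $|K|+1$ points $x$ on $\ell$; the point $x$ is on $\ell$ and $c\vee x$ only, and $c$ is on all lines except $\ell$. In both cases the order is determined by $|K|$.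

\emph{Step 3.} Let $F$ be obtained from $\mathbb Q$ by adjoining $|K|$ indeterminates. Then $|F|=|K|$ because $K$ is infinite, and $F$ is formally real. By Steps 1 and~2, $S$ embeds in $L(F)$, and $L(F)\in\mathcal W$ by Corollary~\ref{cor:dictionary}(i).
\end{proof}

\begin{proposition}\label{prop:SI}
If $L\in\mathcal V\setminus\mathcal W$ is subdirectly irreducible, then $L\cong L(E)$ for a field $E$ of characteristic $0$ that is not formally real.
\end{proposition}

\begin{proof}
By (J1) and Lemma~\ref{lem:basic}(a), $L$ is a homomorphic image of a sublattice $S$ of $L(K)$, where $K$ is an ultrapower of $\mathbb C$, a field of characteristic $0$. Since $L\notin\mathcal W$, also $S\notin\mathcal W$, so $S$ contains a quadrangle by Lemma~\ref{lem:degenerate}. By Lemma~\ref{lem:quadrangle}, $S\cong L(E)$ for a subfield $E$ of $K$. As $S$ is simple and $L$ has more than one element, $L\cong L(E)$. The field $E$ is not formally real by Corollary~\ref{cor:dictionary}(i).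
\end{proof}

\section{The descending chain}\label{sec:chain}

By (J2), joining with a variety $\mathcal D$ creates no subdirectly irreducible lattices outside $\mathcal D$, so the argument for Theorem~\ref{thm:main} survives as long as $\mathcal D$ omits the lattices $L(G_{2^n})$. We therefore prove Theorem~\ref{thm:main} and the first half of Theorem~\ref{thm:many} together.

\begin{proposition}\label{prop:chain}
Let $\mathcal D$ be a variety with $L(\mathbb Q)\notin\mathcal D$.
\begin{enumerate}
\item[(a)] For all $n\ge0$, $\ \mathcal V\vee\mathcal D\supseteq\mathcal U_n\vee\mathcal D\supsetneq\mathcal U_{n+1}\vee\mathcal D\supsetneq\mathcal W\vee\mathcal D$.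
\item[(b)] Every variety $\mathcal U$ with $\mathcal W\vee\mathcal D\subsetneq\mathcal U\subseteq\mathcal V\vee\mathcal D$ contains $\mathcal U_n\vee\mathcal D$ for some $n$.
\item[(c)] $\mathcal W\vee\mathcal D\subsetneq\mathcal V\vee\mathcal D$, and no subvariety of $\mathcal V\vee\mathcal D$ covers $\mathcal W\vee\mathcal D$.
\end{enumerate}
\end{proposition}

\begin{proof}
Write $L_n=L(G_{2^n})$, so that $\mathcal U_n=\mathcal W\vee\mathbf V(L_n)$.

(a) We have $\mathcal W\subseteq\mathcal V$ by Lemma~\ref{lem:basic}(b). In $\mathbb C$, $-1=i^2+0^2+\dots+0^2$ is a sum of $2^n$ squares, so $L_n\in\mathcal V$ by Corollary~\ref{cor:dictionary}(iii), and $\mathcal U_n\subseteq\mathcal V$. In $G_{2^n}$, $-1$ is a sum of $2^n$ squares, hence, adding zeros, of $2^{n+1}$ squares. So $L_{n+1}\in\mathbf V(L_n)$ by the same corollary, and $\mathcal U_{n+1}\subseteq\mathcal U_n$. This gives all the inclusions.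

The simple lattice $L_n$ lies in $\mathcal U_n$. It is not in $\mathcal W$, by Corollary~\ref{cor:dictionary}(i). It is not in $\mathbf V(L_{n+1})$, by Corollary~\ref{cor:dictionary}(ii) with $s=2^n$, since $G_{2^{n+1}}$ has level $2^{n+1}>2^n$ by Corollary~\ref{cor:level}. It is not in $\mathcal D$, since $L(\mathbb Q)$ embeds in $L_n$ by Lemma~\ref{lem:basic}(b); this is the only use of the hypothesis on $\mathcal D$. By (J2), applied twice, $L_n\notin\mathcal W\vee\mathbf V(L_{n+1})\vee\mathcal D=\mathcal U_{n+1}\vee\mathcal D$, and a fortiori $L_n\notin\mathcal W\vee\mathcal D$. The first statement gives $\mathcal U_n\vee\mathcal D\ne\mathcal U_{n+1}\vee\mathcal D$, and the second, for $n+1$, gives $\mathcal U_{n+1}\vee\mathcal D\ne\mathcal W\vee\mathcal D$.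

(b) By (B) there is a subdirectly irreducible $L\in\mathcal U$ with $L\notin\mathcal W\vee\mathcal D$. By (J2), $L\in\mathcal V$ or $L\in\mathcal D$, and the second is excluded. So $L\in\mathcal V\setminus\mathcal W$, and $L\cong L(E)$ with $E$ as in Proposition~\ref{prop:SI}. If $2^n$ is at least the level of $E$, then $-1$ is a sum of $2^n$ squares in $E$, and $L_n\in\mathbf V(L(E))\subseteq\mathcal U$ by Corollary~\ref{cor:dictionary}(iii). Since $\mathcal U$ also contains $\mathcal W$ and $\mathcal D$, it contains $\mathcal U_n\vee\mathcal D$.

(c) The first statement follows from (a). For $\mathcal U$ and $n$ as in (b),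
\[
\mathcal W\vee\mathcal D\subsetneq\mathcal U_{n+1}\vee\mathcal D\subsetneq\mathcal U_n\vee\mathcal D\subseteq\mathcal U,
\]
so $\mathcal U$ does not cover $\mathcal W\vee\mathcal D$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $\mathcal D=\mathcal T$, the variety of one-element lattices. It is contained in every variety, so $\mathcal X\vee\mathcal T=\mathcal X$ for all $\mathcal X$, and Proposition~\ref{prop:chain} gives everything except $\bigcap_k\mathcal U_k=\mathcal W$. The variety $\bigcap_k\mathcal U_k$ lies between $\mathcal W$ and $\mathcal V$. If it were not $\mathcal W$, part (b) would give $\mathcal U_n\subseteq\bigcap_k\mathcal U_k\subseteq\mathcal U_{n+1}$ for some $n$, contrary to part~(a).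
\end{proof}

\begin{remark}\label{rem:hypotheses}
(1) The lattices $L_n$ exhibit the failure described at the end of Section~\ref{sec:positive}. None of them is in $\mathcal W$. But for an ultrafilter $\mathcal F$ on $\{0,1,2,\dots\}$ containing all cofinite sets, $\prod_nG_{2^n}/\mathcal F$ is formally real, because $\sigma_s$ holds in $G_{2^n}$ whenever $2^n>s$. Hence $\prod_nL_n/\mathcal F\in\mathcal W$.

(2) Pfister's theorem enters only through the strictness of the chain, and the unboundedness of levels cannot be dispensed with. If $-1$ were a sum of $t$ squares, for one fixed $t$, in every field of characteristic $0$ that is not formally real, then by the proof of (b) the variety $\mathcal W\vee\mathbf V(L(G_t))$ would lie in every $\mathcal U$ with $\mathcal W\subsetneq\mathcal U\subseteq\mathcal V$, and it would cover $\mathcal W$.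

(3) Some hypothesis on $\mathcal D$ is needed: for $\mathcal D=\mathcal V$, which contains $L(\mathbb Q)$, we have $\mathcal W\vee\mathcal D=\mathcal V\vee\mathcal D$.
\end{remark}

\section{Continuum many counterexamples}\label{sec:many}

It remains to find $2^{\aleph_0}$ varieties $\mathcal D$ that omit $L(\mathbb Q)$ and remain distinct after joining with $\mathcal W$. Fields of characteristic $2$ keep $L(\mathbb Q)$ out and are not formally real, and among the finite fields $\mathbb F_{2^l}$ those of prime degree $l$ do not embed in one another.

\begin{proof}[Proof of Theorem~\ref{thm:many}]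
The first statement is Proposition~\ref{prop:chain}(c). There are at most $2^{\aleph_0}$ varieties, so it suffices to find that many counterexamples. For a nonempty set $X$ of primes let
\[
\mathcal D_X=\mathbf V(\{L(\mathbb F_{2^l})\mid l\in X\}).
\]
An ultraproduct of the fields $\mathbb F_{2^l}$ satisfies $1+1=0$, so $\mathbb Q$ does not embed in it, and $L(\mathbb Q)\notin\mathcal D_X$ by Proposition~\ref{prop:dictionary}. By the first statement, $\mathcal V\vee\mathcal D_X$ properly contains $\mathcal W\vee\mathcal D_X$ and contains no cover of it, so $\mathbf C(\mathcal W\vee\mathcal D_X)$ does not strongly cover $\mathcal W\vee\mathcal D_X$.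

We show that for every prime $k$,
\[
L(\mathbb F_{2^k})\in\mathcal W\vee\mathcal D_X\iff k\in X .
\]
If $k\in X$, then $L(\mathbb F_{2^k})$ is a generator of $\mathcal D_X$. Let $k\notin X$, and let $f$ be the minimal polynomial over $\mathbb F_2$ of an element generating $\mathbb F_{2^k}$; it is irreducible of degree $k$. A root of $f$ in $\mathbb F_{2^l}$ would generate a subfield of degree $k$ over $\mathbb F_2$, so $k$ would divide $l$, which is impossible for primes $k\ne l$. The coefficients of $f$ are $0$ and $1$, so ``$f$ has no root'' is a first-order sentence, and it holds in every ultraproduct of the fields $\mathbb F_{2^l}$, $l\in X$. Since $f$ has a root in $\mathbb F_{2^k}$, this field embeds in no such ultraproduct, and $L(\mathbb F_{2^k})\notin\mathcal D_X$ by Proposition~\ref{prop:dictionary}. Also $-1=1^2$ in $\mathbb F_{2^k}$, so $L(\mathbb F_{2^k})\notin\mathcal W$ by Corollary~\ref{cor:dictionary}(i). As $L(\mathbb F_{2^k})$ is simple, (J2) gives $L(\mathbb F_{2^k})\notin\mathcal W\vee\mathcal D_X$.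

Thus $X$ can be recovered from $\mathcal W\vee\mathcal D_X$, and the $2^{\aleph_0}$ nonempty sets of primes give $2^{\aleph_0}$ distinct counterexamples.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Covering}
\emph{Covering relations among lattice varieties},
\texttt{https://www.projecteuclid.org/\allowbreak download/\allowbreak djvu\_1/\allowbreak euclid.pjm/\allowbreak 1102968558}.

\bibitem{Dean}
Dean, 1956.

\bibitem{Jonsson}
J\'onsson, Math. Scand. \textbf{21} (1967).

\bibitem{Lam}
Lam, \emph{Introduction to Quadratic Forms over Fields}.

\bibitem{Pfister}
Pfister, J. London Math. Soc. \textbf{40} (1965).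

\end{thebibliography}
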